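# Codimension-two fixed submanifolds of cohomology complex projective spaces have degree one

## 1. The hyperplane guess

Rotate one homogeneous coordinate of $\mathbb{CP}^n$ by a primitive $p$-th root of unity $\zeta_p$:
$$[z_0:z_1:\dots:z_n]\longmapsto[\zeta_pz_0:z_1:\dots:z_n].$$
This diffeomorphism has order $p$. It fixes the hyperplane $\{z_0=0\}=\mathbb{CP}^{n-1}$ and one further point, and a hyperplane has degree $1$. There are plenty of codimension-two submanifolds of larger degree: a smooth complex hypersurface of degree $d$, for any $d$. Could one of those, or a wilder submanifold of a wilder manifold that only looks like $\mathbb{CP}^n$ cohomologically, be fixed pointwise by a diffeomorphism of prime order? The first guess is no: the degree is always $1$. We shall see that this guess is right. Here are the precise terms.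

**Definition (cohomology $\mathbb{CP}^n$).** A cohomology complex projective $n$-space is a smooth, closed, orientable manifold $M=M^{2n}$ with a class $x\in H^2(M;\mathbb Z)$ such that $H^*(M;\mathbb Z)=\mathbb Z[x]/(x^{n+1})$.

Besides $\mathbb{CP}^n$ itself, the connected sum of $\mathbb{CP}^n$ with an integral homology $2n$-sphere is an example, since the sum does not change the cohomology ring. Simple connectivity is not assumed.

**Definition (degree).** Let $i:K^{2n-2}\subset M^{2n}$ be a closed, connected, orientable submanifold. It has degree $d$ if $i_*[K]$ is Poincaré dual to $dx$. We orient $K$ so that $d\ge0$.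

A smooth complex hypersurface of degree $d$ in $\mathbb{CP}^n$, $n\ge 2$, has degree $d$ in this sense.

**Definition ($D_p(M)$).** Let $p$ be a prime and $G=G_p$ the cyclic group of order $p$. Then $D_p(M)$ is the set of positive integers $d$ for which some diffeomorphism of $M$ of order exactly $p$ fixes pointwise a closed, connected, orientable codimension-2 submanifold of degree $d$ that is a component of its fixed point set.

The rotation above shows $1\in D_p(\mathbb{CP}^n)$ for all $n\geq 1$ and all $p$. We take as given the following known fact, part of the statement of the problem: if $d\in D_p(M)$, then $p\nmid d$. The guess is Conjecture 1.0 of the paper "Cohomology Complex Projective Space With Degree One Codimension-Two Fixed Submanifolds": if $D_p(M)$ is nonempty, it equals $\{1\}$.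

**Theorem 1.** Let $M^{2n}$ be a cohomology complex projective $n$-space and $p$ a prime. If $d\in D_p(M)$, then $d=1$. Hence $D_p(M)$ is either empty or $\{1\}$: Conjecture 1.0 holds for every $M^{2n}$ and every prime $p$.

In particular $D_p(\mathbb{CP}^n)=\{1\}$. The case $n=1$ is immediate: $K$ is a point, its dual class is a generator of $H^2$, so $d=1$. From now on $n\ge2$. Before testing $n=2$ we fix normalizations and list the tools.

## 2. Normalizations and the theorems used

Let $\sigma$ generate $G$, let $d\in D_p(M)$ with $i:K\subset M$ as in the definition, and let $\nu$ be the normal bundle of $K$. Orient $M$ so that $\langle x^n,[M]\rangle=1$, and orient $\nu$ so that $TM|_K=TK\oplus\nu$ as oriented bundles. Fix a $G$-invariant metric. Then $\nu$ is a complex line bundle, and its Euler class is the restriction of the dual class of $K$, so $c_1(\nu)=d\,i^*x$.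

Since $K$ is a component of the fixed set, $\sigma$ acts on each fiber of $\nu$ without nonzero fixed vectors. An element of $O(2)$ of order $2$ without fixed vectors is $-1$, and an element of odd order is a rotation. So $\sigma$ acts on each fiber as a complex scalar in $\mu_p\setminus1$. The scalar varies continuously and $K$ is connected, so it is a constant $\lambda\in\mu_p\setminus 1$. In particular $\sigma$ preserves the orientation of $\nu$, hence that of $M$. As $\sigma$ fixes $K$ pointwise, $\sigma_*i_*[K]=i_*[K]$, so $\sigma^*(dx)=dx$. Because $H^2(M;\mathbb Z)$ is torsion-free and $d>0$, $\sigma^*x=x$. We have shown: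
$$G\text{ acts trivially on }H^*(M;\mathbb Z).\tag{1}$$

**The $G$-signature theorem** (Atiyah–Singer, *The index of elliptic operators III*). Let $\tau$ generate a finite cyclic group acting on a closed oriented $2n$-manifold $X$ and preserving orientation. The number $\mathrm{Sign}(\tau,X)$ depends only on the action of $\tau$ on $H^n(X;\mathbb R)$ with its intersection form. For $n$ even it is the trace of $\tau$ on a maximal positive invariant subspace minus the trace on the complementary negative one. For $n$ odd the skew form and an invariant metric give an invariant complex structure, and one takes the complex trace minus its conjugate. The theorem says that $\mathrm{Sign}(\tau,X)$ is a sum of contributions of the fixed components. Let $F$ be a component whose normal bundle is a complex line bundle with first Chern class $y$, on which $\tau$ acts as the scalar $e^{i\theta}\ne1$. It contributes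
$$\int_FL(F)\coth(y+i\theta/2)=\int_FL(F)\,\frac{e^{i\theta}e^{2y}+1}{e^{i\theta}e^{2y}-1},\qquad L=\prod\frac{x_j}{\tanh x_j},$$
where the $x_j$ are formal roots. An isolated fixed point with rotation numbers $\tau_1,\dots,\tau_n$ contributes $\pm\prod_j\frac{\tau_j+1}{\tau_j-1}$, with sign $+$ if the complex structure used to define the $\tau_j$ induces the orientation of $X$. Conventions that differ by $\tau\mapsto\tau^{-1}$, or by a sign depending only on $n$, do not affect the arguments below.

We abbreviate, for a root of unity $\tau\ne1$,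
$$w_\tau=\frac{\tau+1}{\tau-1},\qquad g_\tau=\frac{-\tau}{(1-\tau)^2},\qquad\text{so that}\quad 1-w_\tau^2=4g_\tau.$$
As a check, take $\mathbb{CP}^2$ with the rotation by $\zeta=e^{i\theta}$ of the first coordinate. On the line the contribution is the $y$-derivative of $\frac{\tau e^{2y}+1}{\tau e^{2y}-1}$ at $y=0$, namely $\frac{-4\tau}{(\tau-1)^2}=4g_\tau$, with $\tau=\zeta$. At the point both rotation numbers are $\zeta^{-1}$, which gives $w_{\zeta^{-1}}^2=w_\zeta^2$. The sum is $4g_\zeta+w_\zeta^2=1=\mathrm{Sign}(\mathbb{CP}^2)$.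

**The spin$^c$ index theorem** (same reference). If $c\in H^2(X;\mathbb Z)$ reduces to $w_2(X)$ mod 2 and $\ell\in H^2(X;\mathbb Z)$, then $\int_X\widehat A(X)e^{c/2}e^{\ell}\in\mathbb Z$, where $\widehat A=\prod\frac{x_j/2}{\sinh(x_j/2)}$. On $\mathbb{CP}^1$ with $c=2x$, $\ell=jx$ the integral is $1+j$.

We also use: existence of equivariant triangulations for smooth finite group actions (Illman); the Borel localization theorem (Bredon, *Introduction to Compact Transformation Groups*, Ch. VII; tom Dieck, *Transformation Groups*, Ch. III); and standard facts such as Wu's formula.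

**Valuations.** Let $v$ be an extension of the 2-adic valuation, $v(2)=1$, to the cyclotomic field at hand, and $\mathcal O=\{v\ge0\}$. Algebraic integers lie in $\mathcal O$, and units of the ring of algebraic integers have $v=0$. If $\tau$ has odd prime order $\ell$, then $\prod_{j=1}^{\ell-1}(1-\tau^j)=\ell$, so $v(1-\tau)=0$. If the order of $\tau$ is $\ell\ell'$ with distinct primes $\ell,\ell'$, then $1-\tau$ is a unit: put $X=1$ in $1+X+\dots+X^{\ell\ell'-1}=\Phi_\ell\Phi_{\ell'}\Phi_{\ell\ell'}$ to get $\ell\ell'=\ell\cdot\ell'\cdot\Phi_{\ell\ell'}(1)$. In these cases $g_\tau,w_\tau\in\mathcal O$ and $v(g_\tau)=0$.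

## 3. Cohomology projective planes

Let $n=2$. By (1) the Lefschetz number of $\sigma$ is $3$, so $\chi(\mathrm{Fix})=3$. The Smith inequality gives $\dim H^*(\mathrm{Fix};\mathbb F_p)\le\dim H^*(M;\mathbb F_p)=3$. The surface $K$ is closed, connected and orientable, so its total Betti number is at least $2$ and, being even, equals $2$; thus $K=S^2$. The rest of the fixed set has Euler characteristic $1$ and total Betti number at most $1$. A closed manifold of positive dimension has total $\mathbb F_2$-Betti number at least $2$; for $p$ odd the fixed components are orientable (their normal bundles are complex) and the same holds over $\mathbb F_p$. So $\mathrm{Fix}=K\sqcup pt$.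

By (1), $\mathrm{Sign}(\sigma,M)=1$. The contribution of $K$ is $4g_\lambda\langle d\,i^*x,[K]\rangle=4d^2g_\lambda$, as in the $\mathbb{CP}^2$ check. Choose a complex structure at the point that induces the orientation, with rotation numbers $a,b\in\mu_p\setminus1$. The $G$-signature theorem reads $1=4d^2g_\lambda+w_aw_b$. Since
$$1-w_aw_b=\frac{(a-1)(b-1)-(a+1)(b+1)}{(a-1)(b-1)}=\frac{-2(a+b)}{(1-a)(1-b)},$$
this is
$$\frac{2d^2\lambda}{(1-\lambda)^2}=\frac{a+b}{(1-a)(1-b)}.\tag{2}$$

If $p=2$, then $\lambda=a=b=-1$ and (2) says $d^2=1$. If $p$ is odd, the left side of (2) has valuation $1+2v(d)\ge1$. Were $a\ne b$, then $a+b=a\,\frac{1-(b/a)^2}{1-b/a}$ would have valuation $0$, and so would the right side. Hence $a=b$, and (2) becomes $d^2=\frac a\lambda\big(\frac{1-\lambda}{1-a}\big)^2$. Each of $1-\lambda$, $1-a$ divides the other in $\mathbb Z[\zeta_p]$, because $\lambda$ and $a$ are powers of each other. So the integer $d^2$ is a unit, and $d=1$.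

The guess survives, and the natural plan is now to run the same computation on $M$ for every $n$. For that we need the fixed set.

## 4. The fixed set when $p$ is odd

**Lemma 1.** If $p$ is odd, then $\chi(K)=n$ and $\mathrm{Fix}(G)=K\sqcup\{pt\}$.

*Proof.* All coefficients are in $\mathbb F_p$; $H^*(BG)=\Lambda(s)\otimes\mathbb F_p[t]$ with $\deg s=1$, $\deg t=2$. Write $F=\mathrm{Fix}(G)$ and $M_G$ for the Borel construction.

**Step 1. Compute $H^*_G(M)$.** By (1) the Serre spectral sequence of $M\to M_G\to BG$ has $E_2=H^*(BG)\otimes\mathbb F_p[x]/(x^{n+1})$. A fixed point gives a section of $M_G\to BG$, so $H^*(BG)\to H^*_G(M)$ is injective and no differential hits the bottom row. Since $H^1(M)=0$, the only possibly nonzero differential on $x$ is $d_3x\in E_3^{3,0}$, in the bottom row; so $x$ survives. By multiplicativity the spectral sequence collapses. Hence $H^*_G(M)$ is free over $H^*(BG)$ on $1,X,\dots,X^n$, where $X\in H^2_G(M)$ lifts $x$.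

**Step 2. Localize.** By the localization theorem $H^*_G(M)[t^{-1}]\cong H^*(BG)[t^{-1}]\otimes H^*(F)$. Comparing ranks, $\dim H^*(F)=n+1$.

**Step 3. Find $H^*(K)$.** Project onto the component $K$: the algebra $H^*(BG)[t^{-1}]\otimes H^*(K)$ is generated over $H^*(BG)[t^{-1}]$ by $X|_K$. This class has degree 2 and restricts to $i^*x$ on the fiber, so $X|_K=i^*x+s\,y+ct$ with $y\in H^1(K)$, $c\in\mathbb F_p$. Divide by $s$ and $t-1$: the ungraded algebra $H^*(K)$ is generated by $i^*x+c$, hence by $i^*x$. Now $(i^*x)^n=0$ for dimension reasons, and $\langle(i^*x)^{n-1},[K]\rangle=\langle x^{n-1}\cdot dx,[M]\rangle=d\ne0$ in $\mathbb F_p$. So $H^*(K)=\mathbb F_p[i^*x]/((i^*x)^n)$; its dimension is $n$, all in even degrees, and $\chi(K)=n$.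

**Step 4. Identify the rest.** $F'=F\setminus K$ has $\dim H^*(F')=1$, so it is nonempty and connected. As $p$ is odd, its normal bundle has a complex structure, so $F'$ is orientable. A closed orientable manifold of positive dimension has nonzero $H^0$ and nonzero top cohomology; so $F'$ is a point. $\square$

## 5. Signature contributions as residues, and what the equation on $M$ cannot see

The contribution of $K$, in $M$ and later in a branched cover, will always be a number
$$J_m(\tau)=\int_KL(K)\,\frac{\tau e^{2y}+1}{\tau e^{2y}-1},\qquad y=m\,i^*x,\quad m\ge1,\ \tau\neq1\text{ a root of unity}.$$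
In $M$ we have $m=d$, $\tau=\lambda$. This section turns $J_m(\tau)$ into a finite sum.

**Step 1. From $K$ to a residue.** By definition of $\nu$, $L(K)=i^*\big(L(M)\tanh(dx)/(dx)\big)$, where $(dx)$ is the class $d\cdot x$. Also $\int_Ki^*\theta=\int_M\theta\cdot(dx)$. So
$$J_m(\tau)=\int_ML(M)\tanh(dx)\,F(x),\qquad F(x)=\frac{\tau e^{2mx}+1}{\tau e^{2mx}-1}.$$
In $H^*(M;\mathbb Q)=\mathbb Q[x]/(x^{n+1})$, the class $L(M)$ is an even polynomial in $x$ with constant term $1$. Define $\delta$ by
$$L(M)=\Big(\frac x{\tanh x}\Big)^{n+1}\delta\quad\text{mod }x^{n+1}.\tag{3}$$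
For $\mathbb{CP}^n$, $\delta=1$. Since $\int_Mf(x)$ is the coefficient of $x^n$, that is $\operatorname{Res}_{x=0}f(x)\,dx/x^{n+1}$,
$$J_m(\tau)=\operatorname{Res}_{x=0}(\coth x)^{n+1}\,\delta\,\tanh(dx)\,F(x)\,dx.\tag{4}$$

**Step 2. Even variables.** Put $z=e^{2x}$ and
$$\omega=z+z^{-1}-2=4\sinh^2x,\qquad \Omega_m=z^m+z^{-m}-2=4\sinh^2(mx).$$
A symmetric integral Laurent polynomial in $z$ is an integral polynomial in $\omega$. So $\Omega_m\in\mathbb Z[\omega]$; comparing leading terms in $x$, its constant term is $0$ and its linear coefficient is $m^2$. For example $\Omega_2=(\omega+2)^2-4=\omega^2+4\omega$ and $\Omega_3=\omega^3+6\omega^2+9\omega$. Also $\Omega_{rs}$ arises from $\Omega_r$, as a polynomial in $\omega$, by substituting $\Omega_s$ for $\omega$. As an even class, $\delta=\sum_{k\le n/2}\delta_k\omega^k$ with $\delta_k\in\mathbb Q$, $\delta_0=1$.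

For odd $r$ put
$$E_r=\frac{\tanh rx}{\tanh x}=\frac{z^r-1}{z-1}\cdot\frac{z+1}{z^r+1}.$$
Divide $\frac{z^r-1}{z-1}$ and $\frac{z^r+1}{z+1}$ by $z^{(r-1)/2}$: both become symmetric integral Laurent polynomials, with values $r$ and $1$ at $z=1$. So $E_r=E_r(\omega)\in\mathbb Z[[\omega]]$ and $E_r(0)=r$. For example $E_3=\frac{\omega+3}{\omega+1}=3-2\omega+\cdots$.

**Step 3. The residue as a finite sum.** For $f=\sum f_k\omega^k$ put
$$\Lambda_N(f)=\sum_{k=0}^N\binom Nk4^kf_k,\qquad\text{e.g. }\Lambda_1(f)=f_0+4f_1,\quad\Lambda_2(f)=f_0+8f_1+16f_2.$$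
We have $\coth^2x=1+4/\omega$ and $d\omega/\omega=2\coth x\,dx$, and $x\mapsto\omega$ is ramified of order 2 at $0$, so pulling back a differential doubles its residue. The two factors of $2$ cancel:
$$\operatorname{Res}_{x=0}(\coth x)^{2N+1}f(\omega)\,dx=\operatorname{Res}_{\omega=0}(1+4/\omega)^Nf(\omega)\frac{d\omega}\omega=\Lambda_N(f).\tag{5}$$

**Step 4. Split $F$ by parity.** Write $u=\tanh(mx)$, $w=w_\tau$, $g=g_\tau$, $\Omega=\Omega_m$. The addition formula for $\coth$ gives $F=\frac{w+u}{1+wu}=\frac{(w+u)(1-wu)}{1-w^2u^2}$. As $u^2=\frac\Omega{\Omega+4}$ and $w^2=1-4g$, we get $1-w^2u^2=\frac{4(1+g\Omega)}{\Omega+4}$ and $1-u^2=\frac4{\Omega+4}$. Hence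
$$F_{\rm odd}=\frac{u(1-w^2)}{1-w^2u^2}=u\,\frac{g(\Omega+4)}{1+g\Omega},\qquad F_{\rm even}=\frac{w(1-u^2)}{1-w^2u^2}=\frac w{1+g\Omega}.\tag{6}$$
A residue sees only the odd part of the coefficient of $dx$. In (4) the factor $(\coth x)^{n+1}\delta\tanh(dx)$ has parity $(-1)^n$. So only $F_{\rm odd}$ contributes for $n$ even, and only $F_{\rm even}$ for $n$ odd.

**The equation on $M$.** Let $n=2N$ and $m=d$, so $\tanh(dx)=u$ and $\tanh(dx)F_{\rm odd}=\frac{g\Omega_d}{1+g\Omega_d}$. By (4) and (5),
$$J_d(\lambda)=\Lambda_N\Big(\delta\,\frac{g_\lambda\Omega_d}{1+g_\lambda\Omega_d}\Big).\tag{7}$$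
For $p$ odd, Lemma 1 and $\mathrm{Sign}(\sigma,M)=1$ give
$$\Lambda_N\Big(\delta\,\frac{g_\lambda\Omega_d}{1+g_\lambda\Omega_d}\Big)=1\mp\prod_{j=1}^{n}w_{\tau_j},\tag{8}$$
where the $\tau_j$ are the rotation numbers at the isolated point. For $n=2$ this is the equation behind (2), and there we were helped by two things: $\delta$ did not enter, and $1-w_aw_b$ factored. For larger $n$ the unknown Pontryagin classes enter through $\delta$, and the right side involves $n$ unknown roots of unity. Moreover the 2-adic valuation becomes blind. Take $n=4$. Since $\Omega_d=d^2\omega+\frac{d^2(d^2-1)}{12}\omega^2+\cdots$, the left side of (8) is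
$$8g_\lambda d^2+16\Big(g_\lambda\tfrac{d^2(d^2-1)}{12}-g_\lambda^2d^4+\delta_1g_\lambda d^2\Big).$$
Here $v(g_\lambda)=0$, and $\delta_1$ will turn out to be an integer (Lemma 3). So for every odd $d$ the valuation is $3$: it does not distinguish $d=3$ from $d=1$. When $p=3$ the right side of (8) is explicit, and we shall return to (8) for $p=3$ and $d$ a power of $2$. Otherwise we want an equation without isolated points, and in which a prime divisor of $d$ is visible.

Divisibility of the class dual to $K$ by a prime $q$ is what is needed to build a $q$-fold cyclic cover branched along $K$. On it there is an extra symmetry $\mu_q$, and elements that mix it with the lifted $\mu_p$ will fix nothing but $K$.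

## 6. The cyclic cover branched along $K$

A model to keep in mind: if $K=\{f=0\}\subset\mathbb{CP}^n$ is a smooth hypersurface of degree $d$ and $q=d$, the cover is the hypersurface $\{y^d=f(z)\}\subset\mathbb{CP}^{n+1}$, projected by forgetting $y$. There $\mu_q$ multiplies $y$, and the normal bundle of $K=\{y=0\}$ is $\mathcal O(1)|_K$, a $q$-th root of $\nu=\mathcal O(d)|_K$.

**Lemma 2.** Let $q$ be a prime with $q\mid d$ (so $q\ne p$) and $m=d/q$. There is a closed connected oriented smooth manifold $\widetilde M$ with an orientation-preserving smooth action of $\widehat G\cong\mu_q\times\mu_p=\mu_{pq}$ such that: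

1. $K\subset\widetilde M$ with normal bundle a complex line bundle $\tilde\nu$, $\tilde\nu^{\otimes q}\cong\nu$, and $\tau\in\mu_{pq}$ acts on a tubular neighborhood of $K$, the disc bundle of $\tilde\nu$, by multiplication by $\tau$. On $\widetilde M\setminus K$, $\mu_q$ is the deck group of a $q$-fold covering $\widetilde M\setminus K\to M\setminus K$, and $\mu_p$ covers the action of $G$.
2. If $\alpha\in\mu_q\setminus1$ and $\beta\in\mu_p$, then $\mathrm{Fix}(\alpha\beta)=K$.
3. $\mu_p$ acts trivially on $H_*(\widetilde M;\mathbb Q)$.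

*Proof.* **Step 1. The unbranched cover of the complement.** Let $W=M\setminus K$; it is connected, since $K$ has codimension 2. In the exact sequence
$$0=H^1(M;\mathbb F_q)\to H^1(W;\mathbb F_q)\to H^2(M,W;\mathbb F_q)\cong H^0(K;\mathbb F_q)\to H^2(M;\mathbb F_q)$$
the Thom class goes to the dual class $dx=0$. So $H^1(W;\mathbb F_q)$ is one-dimensional. The connecting map evaluates a class on the boundary circle of a normal disc, up to sign, so there is a generator $\varphi$ with $\varphi(\text{meridian})=1$. As $\sigma$ fixes $K$ and preserves the orientation of $\nu$, it maps meridians to meridians, so $\sigma^*\varphi=\varphi$. Let $\widetilde W\to W$ be the connected $\mathbb Z_q$-cover defined by $\varphi$.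

**Step 2. Lift the group.** Every element of $G$ preserves $\ker\varphi$, so it lifts. The lifts form an extension $\widehat G$ of $G$ by the deck group $\mathbb Z_q$. Conjugation by a lift of $\sigma$ acts on the deck group $\pi_1(W)/\ker\varphi$ as $\sigma_*$ does, hence trivially, because $\varphi\circ\sigma_*=\varphi$. The extension is central with cyclic quotient, so $\widehat G$ is abelian. Its order is $pq$ with $p\ne q$, so $\widehat G\cong\mathbb Z_q\times\mathbb Z_p$.

**Step 3. The $q$-th root of $\nu$.** Take a $G$-invariant tubular neighborhood on which $G$ acts by complex scalars, and let $P\subset\widetilde W$ be the preimage of the circle bundle $S(\nu)$. The cover is connected over each circle fiber, since $\varphi(\text{meridian})=1$; hence $P$ is connected. The rotation flow of $S(\nu)$ lifts to $P$. Time $2\pi$ of the lifted flow is a deck transformation, and it generates the deck group because the cover is connected over fibers. So $\mathbb R/2\pi q\mathbb Z$ acts on $P$. The action is free: a time with a fixed point lies in $2\pi\mathbb Z$,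 so its flow map is a deck transformation with a fixed point, hence trivial. With $t\mapsto e^{it/q}$ as the circle parameter, $P$ is a principal circle bundle over $K$ with $P/\mu_q=S(\nu)$. Let $\tilde\nu$ be the associated line bundle. The projection $P\to S(\nu)$ is equivariant over the $q$-th power map of the circle, so $\tilde\nu^{\otimes q}\cong\nu$.

**Step 4. $\widehat G$ acts near $K$ through a faithful character.** Elements of $\widehat G$ act on $P$ covering $\mathrm{id}_K$. They commute with the lifted flow: $G$ commutes with the rotation flow, and lifts of the flow starting at the identity are unique. So they act by maps $K\to S^1$, of finite order, hence by constants. This gives a character $\rho:\widehat G\to S^1$. By Step 3 the deck group maps isomorphically onto $\mu_q$. If $\hat\sigma$ lifts a nontrivial element of $G$, then $\rho(\hat\sigma)^q$ is the scalar by which that element acts on $\nu$, which is not $1$. So $\rho$ is injective and identifies $\widehat G$ with $\mu_{pq}$.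

**Step 5. Fill in $K$.** The preimage in $\widetilde W$ of the punctured open disc bundle of $\nu$ is $P\times(0,1)$, with $\widehat G$ acting on the factor $P$. Glue the open disc bundle of $\tilde\nu$ to $\widetilde W$ along $P\times(0,1)$, letting $\widehat G$ act on $\tilde\nu$ by scalars through $\rho$. The result is $\widetilde M$. On fibers the projection is $(r,\vartheta)\mapsto(r,q\vartheta)$, so the orientation of $\widetilde W$ pulled back from $W$ extends as the orientation of $TK\oplus\tilde\nu$ near $K$. The action preserves it near $K$, hence everywhere. This proves (1).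

**Step 6. Fixed sets.** If $\alpha\beta$ fixed $y\in\widetilde W$, so would $(\alpha\beta)^p=\alpha^p\ne1$, a nontrivial deck transformation; impossible. On the disc bundle of $\tilde\nu$ multiplication by $\alpha\beta\ne1$ fixes exactly the zero section. This proves (2).

**Step 7. Chains on the cover.** We now prove (3), by showing that the nontrivial $\mu_p$-isotypic parts of the homology vanish; the tool is Nakayama's lemma at the prime $q$. Let $D(\nu)$ be a smaller closed disc bundle, $W_0=M\setminus\mathring D(\nu)$, and $\widetilde W_0$ its preimage. Let $C=C_*(\widetilde W_0,\partial\widetilde W_0;\mathbb Z)$ be the simplicial chains for the lift of a $G$-equivariant triangulation of $(W_0,\partial W_0)$. The deck group acts freely on simplices, so $C$ is a bounded complex of finitely generated free $\mathbb Z[\mathbb Z_q]$-modules, with an action of $\widehat G$.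

Let $\mathcal R=\mathbb Z_q^\wedge[\zeta_p]$. As $q\ne p$, it is an unramified complete discrete valuation ring, with residue field $k$ of characteristic $q$. Let $\psi:\mu_p\to\mathcal R^\times$ be a nontrivial character and $e_\psi=\frac1p\sum_{h\in\mu_p}\psi(h)^{-1}h$ its idempotent. Note that $\psi$ stays nontrivial in $k$.

**Step 8. The $\psi$-part vanishes.** $e_\psi(C\otimes k)$ is a $k[\mathbb Z_q]$-direct summand of $C\otimes k$, so its terms are finitely generated projective. Since $k$ has characteristic $q$, the ring $k[\mathbb Z_q]$ is local with residue field $k$, and the terms are free. Moreover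
$$e_\psi(C\otimes k)\otimes_{k[\mathbb Z_q]}k=e_\psi C_*(W_0,\partial W_0;k),$$
with homology $e_\psi H_*(W_0,\partial W_0;k)=e_\psi H_*(M,D(\nu);k)$ by excision. The functor $e_\psi$ is exact. It kills $H_*(M;k)$ and $H_*(D(\nu);k)=H_*(K;k)$, on which $G$ acts trivially. By the exact sequence of the pair it kills $H_*(M,D(\nu);k)$.

Now recall: a bounded complex $B$ of finitely generated free modules over a local ring, acyclic after reduction to the residue field, is contractible. Indeed, if $B_0$ is the lowest term, $B_1\to B_0$ is surjective on residue fields, hence surjective by Nakayama, and it splits. Its kernel is projective, so free; split off $B_0=B_0$ and repeat with the shorter complex, whose reduction is still acyclic.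

So $e_\psi(C\otimes k)$ is acyclic. It is the reduction of $e_\psi(C\otimes\mathcal R)$, a bounded complex of finitely generated free $\mathcal R$-modules, so that complex is acyclic as well, by the same statement. Hence the $\psi$-part of $H_*(\widetilde W_0,\partial\widetilde W_0;\mathrm{Frac}\,\mathcal R)$ vanishes for every $\psi\ne1$. That means that $\mu_p$ acts trivially on this homology, therefore on $H_*(\widetilde W_0,\partial\widetilde W_0;\mathbb Q)\cong H_*(\widetilde M,D(\tilde\nu);\mathbb Q)$. It also acts trivially on $H_*(D(\tilde\nu);\mathbb Q)=H_*(K;\mathbb Q)$. By exactness of taking the nontrivial isotypic part over $\mathbb Q$, it acts trivially on $H_*(\widetilde M;\mathbb Q)$. $\square$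

## 7. Equal signatures at $\alpha$ and $\alpha\beta$

Put $R(\tau)=\mathrm{Sign}(\tau,\widetilde M)$. By Lemma 2(3), $\alpha\beta$ and $\alpha$ act in the same way on $H^n(\widetilde M;\mathbb R)$. So
$$R(\alpha\beta)=R(\alpha)\qquad(\alpha\in\mu_q\setminus1,\ \beta\in\mu_p).\tag{9}$$
By Lemma 2(1),(2) the only fixed component of $\tau=\alpha\beta$ is $K$, with normal scalar $\tau$ and $c_1(\tilde\nu)=m\,i^*x$ rationally, because $q\,c_1(\tilde\nu)=c_1(\nu)=qm\,i^*x$. So
$$R(\tau)=J_m(\tau),\qquad m=d/q.\tag{10}$$
No isolated points are left. We do not know the value of $R(\alpha)$, but (9) does not ask for it.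

For $n=2$ a contradiction appears at once. Here $J_m(\tau)=4g_\tau\langle m\,i^*x,[K]\rangle=4md\,g_\tau$, so (9) says $g_{\alpha\beta}=g_\alpha$. A direct computation gives
$$g_\tau-g_{\tau'}=-\frac{(\tau'-\tau)(\tau\tau'-1)}{(1-\tau)^2(1-\tau')^2},\tag{11}$$
so $g_\tau=g_{\tau'}$ only if $\tau'=\tau^{\pm1}$. With $\tau=\alpha\beta$, $\tau'=\alpha$, $\beta\ne1$, this is excluded: $\tau\neq\tau'$, and $\tau\tau'=\alpha^2\beta\ne1$ since its $\mu_p$-component is $\beta$.

For $n=3$, equation (9) alone is not enough. Let $d=q=3$, $m=1$, $p=2$. By (4), (6), and $(\coth x)^4\tanh(3x)=(\coth x)^3E_3$, formula (5) with $N=1$ gives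
$$R(\tau)=w_\tau\Lambda_1\Big(\frac{\delta E_3}{1+g_\tau\omega}\Big)=w_\tau\big(3+4(3\delta_1-2-3g_\tau)\big)=w_\tau(12\delta_1-5-12g_\tau).$$
For $\alpha$ of order $3$: $(1-\alpha)^2=-3\alpha$, so $g_\alpha=\frac13$ and $w_\alpha^2=-\frac13$. For $-\alpha$: $(1+\alpha)^2=\alpha$, so $g_{-\alpha}=1$, and $w_{-\alpha}=\frac{1-\alpha}{-\alpha-1}=w_\alpha^{-1}$. So (9) says $w_\alpha(12\delta_1-9)=w_\alpha^{-1}(12\delta_1-17)$, that is $-\frac13(12\delta_1-9)=12\delta_1-17$. The solution is $\delta_1=\frac54$, for both choices of $\alpha$. As long as $\delta_1$ is merely rational, (9) can hold. What rules this out is that $\delta_1$ must be an integer. That is the content of the next section; and the example suggests looking at (9) at the prime $2$.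

## 8. Integrality of the $L$-class

**Lemma 3.** In (3), $\delta=\sum_{k\le n/2}\delta_k\omega^k$ with $\delta_k\in\mathbb Z$ and $\delta_0=1$.

*Proof.* **Step 1. A spin$^c$ structure.** By Wu's formula, $w_2(M)x^{n-1}=Sq^2x^{n-1}=(n-1)x^n$ mod 2. So $w_2(M)=(n+1)x$ mod 2, and the index theorem gives $\int_M\widehat A(M)e^{(n+1)x/2}e^{jx}\in\mathbb Z$ for all $j\in\mathbb Z$.

**Step 2. Rewrite as a coefficient.** Write $\widehat A(M)=A(x)$, an even polynomial in $x$. In formal roots $x_i$ of $TM$ we have $A(2x)=\prod x_i/\sinh x_i$, since doubling $x$ multiplies degree-$2k$ classes by $2^k$. Define $a\in1+x^2\mathbb Q[x^2]$, modulo $x^{n+1}$, by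
$$A(2x)=\Big(\frac x{\sinh x}\Big)^{n+1}a(x).$$
The substitution $x\to2x$ multiplies integrals over $M$ by $2^n$. With $\frac{e^x}{\sinh x}=\frac{2z}{z-1}$, $dx=\frac{dz}{2z}$ and $e=z-1$, the integers of Step 1 are
$$2^{-n}\operatorname{Res}_{x=0}\Big(\frac{e^x}{\sinh x}\Big)^{n+1}a\,z^j\,dx=\operatorname{Res}_{e=0}\frac{z^{n+j}a}{e^{n+1}}\,de=[e^n]\big((1+e)^{n+j}a\big)\qquad(j\in\mathbb Z).$$

**Step 3. The coefficients of $a$ are integers.** Each $e^i=(z-1)^i$ is an integral combination of powers of $z$. So $[e^{n-i}]a=[e^n](e^ia)\in\mathbb Z$ for $0\le i\le n$. As $a$ is even in $x$, $a=\sum_{k\le n/2}\alpha_k\omega^k$ with $\alpha_k\in\mathbb Q$. Since $\omega=\frac{(z-1)^2}z=\frac{e^2}{1+e}\in e^2+e^3\mathbb Z[[e]]$, the coefficient of $e^{2k}$ in $a$ is $\alpha_k$ plus an integral combination of $\alpha_0,\dots,\alpha_{k-1}$. By induction $\alpha_k\in\mathbb Z$, and $\alpha_0=1$.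

**Step 4. From $\widehat A$ to $L$.** We have $\frac x{\tanh x}=\big(\frac x{\sinh x}\big)^2\big/\frac{2x}{\sinh2x}$, so $L(M)=A(2x)^2/A(4x)$, and the same identity handles the powers of $x/\sinh x$. Hence $\delta=a(x)^2/a(2x)$ modulo $x^{n+1}$. Here $a(2x)=\sum\alpha_k(\omega^2+4\omega)^k$ is invertible in $\mathbb Z[[\omega]]$. $\square$

## 9. The 2-adic size of $\Lambda_N(\Omega_mh)$

Differences of values of $R$ will be of the form $\Lambda_N(\Omega_mh)$ times a nonzero factor. The next lemma says that such a number is never zero, by computing its valuation exactly. For $m$ odd the $k=1$ term of $\Lambda_N$ dominates trivially. For $m$ even it does not, and a change of variable is needed.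

**Lemma 4.** Let $N\ge1$, $m\ge1$, $b=v(m)$, and let $h\in\mathcal O[[\omega]]$ with $v(h(0))=0$. Then
$$v\big(\Lambda_N(\Omega_mh)\big)=\begin{cases}v(N)+2,&b=0,\\2b+1+v(N)+v(N+1),&b\ge1.\end{cases}$$
In particular $\Lambda_N(\Omega_mh)\ne0$. Moreover $\Lambda_N(\omega\,\mathcal O[[\omega]])\subset4\mathcal O$ for every $N\ge0$.

*Proof.* The last statement is clear: only terms with $4^k$, $k\ge1$, occur.

**Step 1. The case $b=0$.** Here $\Omega_m=\omega U$ with $U\in\mathbb Z[\omega]$, $U(0)=m^2$ odd. Replace $h$ by $Uh$; we may take $\Omega_m=\omega$. The $k=1$ term of $\Lambda_N(\omega h)$ is $4Nh(0)$, of valuation $v(N)+2$. For $k\ge2$, $\binom Nk=\frac Nk\binom{N-1}{k-1}$ and $v(k)\le k-1$, so $v\big(\binom Nk4^k\big)\ge v(N)-v(k)+2k\ge v(N)+3$.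

**Step 2. Reduction to $m=2^b$, $b\ge1$.** Write $m=2^bm_0$, $m_0$ odd. By the composition rule $\Omega_m=\Omega_{2^b}U(\Omega_{2^b})$ with $U\in\mathbb Z[t]$ and $U(0)=m_0^2$ odd. Absorb the second factor in $h$. Only $h$ mod $\omega^N$ matters, so we may take $h\in\mathcal O[\omega]$.

**Step 3. Expansion in $T=\Omega_2/4$.** Let $t=\Omega_2=\omega^2+4\omega$ and $T=t/4$. As $t$ is monic of degree 2 in $\omega$, repeated division gives a finite sum $h=\sum_i(a_i+b_i\omega)t^i$ with $a_i,b_i\in\mathcal O$ and $a_0=h(0)$. From $\Omega_{2^{c+1}}=\Omega_{2^c}^2+4\Omega_{2^c}$ we get $\Omega_{2^c}=4^cS_c(T)$ with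
$$S_1=T,\qquad S_{c+1}=S_c+4^{c-1}S_c^2,\qquad\text{so }S_c\in T+T^2\mathbb Z[T].$$
Since $t^i=4^iT^i$,
$$\Omega_{2^b}h=4^b\Big[a_0T+\sum_{k\ge2}A_kT^k+\sum_{k\ge1}B_k\,\omega T^k\Big],\qquad A_k,B_k\in\mathcal O.$$

**Step 4. Evaluate $\Lambda_N$ on the terms.** Substitute $\omega=4s/(1-s)$ in (5). Then $1+4/\omega=1/s$ and $d\omega/\omega=ds/(s(1-s))$, so $\Lambda_N(f)=[s^N]\frac f{1-s}$. Also $\omega+4=\frac4{1-s}$, so $T=\frac{\omega(\omega+4)}4=\frac{4s}{(1-s)^2}$. Hence
$$\Lambda_N(T^k)=4^k[s^{N-k}](1-s)^{-2k-1}=4^k\tbinom{N+k}{2k},\qquad\Lambda_N(\omega T^k)=4^{k+1}\tbinom{N+k}{2k+1}.$$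

**Step 5. Compare valuations.** Put $V=v(N)+v(N+1)$ and recall $v((2k)!)=v((2k+1)!)=k+v(k!)$.

- $\Lambda_N(T)=2N(N+1)$ has valuation $V+1$.
- $\Lambda_N(T^2)=\frac23(N+2)(N+1)N(N-1)$ has valuation $\ge V+2$, since $(N+2)(N-1)$ is even.
- For $k\ge3$, $\binom{N+k}{2k}=\frac{N(N+1)}{(2k)!}\prod_{i=2}^k(N+i)\prod_{i=1}^{k-1}(N-i)$, and both products, being products of $k-1$ consecutive integers, are divisible by $(k-1)!$. So
$$v(\Lambda_N(T^k))\ge2k+V+2v((k-1)!)-k-v(k!)=V+k-v(k)+v((k-1)!)\ge V+2,$$
because $k-v(k)\geq 2$: it is $3$ for $k=3$, and $k-v(k)\ge k-\log_2k\ge2$ for $k\ge4$.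
- For $k\ge1$, $\binom{N+k}{2k+1}=\frac{N(N+1)}{(2k+1)!}\prod_{i=2}^k(N+i)\prod_{i=1}^k(N-i)$, the products being divisible by $(k-1)!$ and $k!$. So $v(\Lambda_N(\omega T^k))\ge2k+2+V+v((k-1)!)+v(k!)-k-v(k!)\ge V+k+2$.

So $a_0\Lambda_N(T)$ strictly dominates the bracket, and the total valuation is $2b+V+1$. $\square$

## 10. Proof of Theorem 1: even $n$

Suppose $d>1$ and $n=2N\ge2$, so $N\ge1$. By (4), (6) and (10), for a prime $q\mid d$, $m=d/q$, $u=\tanh(mx)$, $\tau=\alpha\beta$ as in (9),
$$R(\tau)=\operatorname{Res}_{x=0}(\coth x)^{2N+1}\,\delta\,\tanh(dx)\,u\,\frac{g_\tau(\Omega_m+4)}{1+g_\tau\Omega_m}\,dx.\tag{12}$$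

### 10.1. An odd prime $q$ divides $d$

The aim is to exhibit $R(\alpha\beta)-R(\alpha)$ as a nonzero multiple of some $\Lambda_N(\Omega_mh)$. Take $\alpha\in\mu_q\setminus1$ and $\beta\in\mu_p\setminus1$, $\tau=\alpha\beta$, $\tau'=\alpha$. Here $\tau'$ has odd prime order $q$ and $\tau$ has order $pq$, so by Section 2
$$v(1-\tau)=v(1-\tau')=0,\qquad g_\tau,g_{\tau'},w_\tau,w_{\tau'}\in\mathcal O.\tag{13}$$
Since $q$ is odd, $\tanh(dx)=\tanh(q\cdot mx)=u\,E_q(\Omega_m)$; also $u^2(\Omega_m+4)=\Omega_m$. So (12) and (5) give
$$R(\tau)=\Lambda_N\Big(\delta E_q(\Omega_m)\frac{g_\tau\Omega_m}{1+g_\tau\Omega_m}\Big),$$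
and the same at $\tau'$. Subtract and use (9):
$$0=R(\tau)-R(\tau')=(g_\tau-g_{\tau'})\Lambda_N(\Omega_mh),\qquad h=\frac{\delta E_q(\Omega_m)}{(1+g_\tau\Omega_m)(1+g_{\tau'}\Omega_m)}.$$
By Lemma 3 and (13), $h\in\mathcal O[[\omega]]$, and $h(0)=q$ is odd. By (11), $g_\tau\ne g_{\tau'}$, because $\tau\ne\tau'$ and $\tau\tau'=\alpha^2\beta\ne1$. This contradicts Lemma 4.

### 10.2. $d=2^b$, $b\ge1$, and $p\ge5$

Now $p$ is odd, as $p\nmid d$, and the only possible $q$ is $2$. So $m=d/2$, $\alpha=-1$, $\tau=-\beta$. Write $\Omega=\Omega_m$. Here $\tanh(dx)\,u=\tanh(2mx)\,u=\frac{2u^2}{1+u^2}=\frac\Omega{\Omega+2}$, and (12) becomes, over the cyclotomic field,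
$$R(-\beta)=\Lambda_N\Big(\delta\,\frac{g\,\Omega(\Omega+4)}{(\Omega+2)(1+g\Omega)}\Big),\quad g=g_{-\beta}=\frac\beta{(1+\beta)^2};\qquad R(-1)=\Lambda_N\Big(\delta\,\frac\Omega{\Omega+2}\Big),$$
the latter because $g_{-1}=\frac14$. For $\beta\ne1$, (9) gives
$$0=R(-\beta)-R(-1)=(4g-1)\,\Lambda_N\Big(\frac{\delta\,\Omega}{(\Omega+2)(1+g\Omega)}\Big),\tag{14}$$
and $4g\ne1$ because $(1+\beta)^2-4\beta=(1-\beta)^2\neq0$.

Lemma 4 does not apply to (14): $\frac1{\Omega+2}$ is not in $\mathcal O[[\omega]]$. The dominance really is lost. For $m=1$ the first coefficients of the series in (14) are $f_1=\frac12$ and $f_2=\frac12(-\frac12-g+\delta_1)$, with $v(f_2)=-2$; the $k=1$ and $k=2$ terms of $\Lambda_N$ are then $2N$ and $8N(N-1)f_2$, and for $N$ even both have valuation $v(N)+1$. So we eliminate the factor $\Omega+2$ by comparing two different $\beta$.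

**Step 1. Separate the bad denominator.** Since
$$\frac{(1-2g)\Omega}{(\Omega+2)(1+g\Omega)}=\frac1{1+g\Omega}-\frac2{\Omega+2},$$
(14) implies
$$\Lambda_N\Big(\frac\delta{1+g_{-\beta}\Omega}\Big)=2\,\Lambda_N\Big(\frac\delta{\Omega+2}\Big)\qquad\text{for all }\beta\in\mu_p\setminus1.$$
The right side does not depend on $\beta$.

**Step 2. Compare two values of $\beta$.** As $p\ge5$, choose $\beta,\beta'\in\mu_p\setminus1$ with $\beta'\ne\beta^{\pm1}$, and put $g=g_{-\beta}$, $g'=g_{-\beta'}$. By (11), $g\ne g'$. Subtracting,
$$(g'-g)\,\Lambda_N\Big(\Omega_m\cdot\frac\delta{(1+g\Omega_m)(1+g'\Omega_m)}\Big)=0.$$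
Since $-\beta,-\beta'$ have order $2p$, $1+\beta$ and $1+\beta'$ are units and $g,g'\in\mathcal O$. The second factor is nonzero by Lemma 4, with $h(0)=1$. Contradiction.

### 10.3. $d=2^b$, $b\ge1$, and $p=3$

For $p=3$ there is no second pair $\{\beta',\beta'^{-1}\}$. But now the equation (8) on $M$ itself is explicit. For a primitive cube root of unity $\tau$ we have $(1-\tau)^2=-3\tau$, so $g_\tau=\frac13$ and $w_\tau^2=-\frac13$. All the $w_{\tau_j}$ agree up to sign, and there are $2N$ of them, so the isolated point contributes $\pm3^{-N}$. With $\gamma=g_\lambda=\frac13$, (8) reads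
$$\Lambda_N\Big(\delta\,\frac{\gamma\Omega_d}{1+\gamma\Omega_d}\Big)=1\mp3^{-N}.$$
By Lemma 4 with $h=\delta\gamma/(1+\gamma\Omega_d)$, the left side has valuation
$$2b+1+v(N)+v(N+1)\ge3+v(N)+v(N+1).$$
The right side has valuation $v(3^N\mp1)$. If $N=2k$ is even, $3^N-1=9^k-1=\sum_{i\ge1}\binom ki8^i$; the $i=1$ term has valuation $v(k)+3$, and the others at least $v(k)-v(i)+3i>v(k)+3$. So $v(3^N-1)=v(k)+3=v(N)+2$, while $3^N+1\equiv2$ mod $8$ gives $v(3^N+1)=1$. Both are less than $3+v(N)$. If $N$ is odd, $3^N\equiv3$ mod $8$, so $v(3^N-1)=1$ and $v(3^N+1)=2$; both are less than $3$. In every case the valuations differ. Contradiction.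

## 11. Proof of Theorem 1: odd $n$

Suppose $d>1$ and $n=2N+1$.

### 11.1. $d$ even: a parity count of $\chi(K)$

Again $p$ is odd since $p\nmid d$, so Lemma 1 says that $\chi(K)=n$ is odd. On the other hand $w(\nu)=1+d\,i^*x=1$ mod 2, so $w(K)=i^*w(M)$ and
$$\chi(K)\equiv\langle w_{2n-2}(K),[K]\rangle=\langle w_{2n-2}(M)\cup dx,[M]\rangle\equiv0\pmod2.$$
Contradiction.

### 11.2. $d$ odd: the value at $\alpha\beta$ differs from that at $\alpha$

Let $q$ be a prime factor of $d$, so $q$ is odd, and $m=d/q$. By (6) only $F_{\rm even}=\frac{w_\tau}{1+g_\tau\Omega_m}$ contributes to (4), and $(\coth x)^{2N+2}\tanh(dx)=(\coth x)^{2N+1}E_d(\omega)$. So (5) and (10) give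
$$R(\tau)=w_\tau C(\tau),\qquad C(\tau)=\Lambda_N\Big(\frac{\delta E_d(\omega)}{1+g_\tau\Omega_m}\Big).$$
Let $\tau=\alpha\beta$, $\tau'=\alpha$ with $\alpha\in\mu_q\setminus1$, $\beta\in\mu_p\setminus1$, so that (13) holds. Two unequal factors vary at the same time; we show that the variation of $w_\tau$ dominates 2-adically.

**Step 1. $C$ is a 2-adic unit.** The series inside $\Lambda_N$ lies in $\mathcal O[[\omega]]$ and has constant term $d$. By the last statement of Lemma 4, $C(\tau)\equiv d$ mod $4\mathcal O$.

**Step 2. The two variations.** Directly, $w_\tau-w_{\tau'}=\frac{2(\tau'-\tau)}{(\tau-1)(\tau'-1)}$. Next, $C(\tau)-C(\tau')=(g_{\tau'}-g_\tau)Y$ with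
$$Y=\Lambda_N\Big(\frac{\delta E_d\,\Omega_m}{(1+g_\tau\Omega_m)(1+g_{\tau'}\Omega_m)}\Big)\in4\mathcal O,$$
again by Lemma 4, because $\Omega_m\in\omega\mathbb Z[\omega]$. By (11), $g_{\tau'}-g_\tau=\frac{(\tau'-\tau)(\tau\tau'-1)}{(1-\tau)^2(1-\tau')^2}$.

**Step 3. Combine.**
$$R(\tau)-R(\tau')=(w_\tau-w_{\tau'})C(\tau)+w_{\tau'}\big(C(\tau)-C(\tau')\big)=\frac{2(\tau'-\tau)}{(\tau-1)(\tau'-1)}\Big[C(\tau)+w_{\tau'}\,\frac{\tau\tau'-1}{2(\tau-1)(\tau'-1)}\,Y\Big].$$
By (13) and $Y\in4\mathcal O$, the second term in the bracket lies in $2\mathcal O$. So the bracket is congruent to $d\equiv1$ modulo the maximal ideal of $\mathcal O$, hence nonzero. The prefactor is nonzero since $\tau\ne\tau'$. So $R(\tau)\ne R(\tau')$, contradicting (9).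

Sections 10 and 11 cover every $d>1$, every $n\ge2$ and every prime $p$; for $p=2$ the degree is odd, and only 10.1 and 11.2 occur. Hence $d=1$, and Theorem 1 is proved. $\blacksquare$

## 12. Compact Lie groups, and coefficients localized at a set of primes

**Corollary.** Let a nontrivial compact Lie group $H$ act smoothly and effectively on a cohomology complex projective $n$-space $M$. Let $K$ be a closed connected orientable codimension-2 component of $M^H$ of degree $d>0$. Then $d=1$.

*Proof.* We find an element of prime order to which Theorem 1 applies. $H$ acts trivially on $TK$, so the normal representation $H\to O(2)$ at a point of $K$ is faithful, because the action is effective and $M$ is connected. It has no nonzero fixed vector, because $K$ is a component of $M^H$. If $H\cap SO(2)$ were trivial, $H$ would embed in $O(2)/SO(2)$, so it would be generated by a reflection, which has a nonzero fixed vector. So $H\cap SO(2)$ is a nontrivial closed subgroup of $SO(2)$ and contains an element of some prime order $p$. This element acts on the oriented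 bundle $\nu$ by a constant nontrivial rotation, so $K$ is a component of its fixed set. Thus $d\in D_p(M)$, and $d=1$. $\square$

The proof of Theorem 1 used the primes $2$, $p$ and $q$ only. This gives a localized statement. An example of its hypothesis: $\mathbb{CP}^n\#\Sigma$ with $n\ge2$ and $\Sigma$ a $2n$-manifold with the $\mathbb Z_{(\mathcal P)}$-homology of a sphere.

**Theorem 2.** Let $\mathcal P$ be a set of primes containing $2$ and $p$. Let $M^{2n}$ be a closed connected oriented smooth manifold and let $x\in H^2(M;\mathbb Z)$ generate $H^2(M;\mathbb Z)$ modulo torsion, with $H^*(M;\mathbb Z_{(\mathcal P)})=\mathbb Z_{(\mathcal P)}[x]/(x^{n+1})$. Suppose a diffeomorphism of prime order $p$ has a closed connected orientable codimension-2 fixed component $K$ whose dual class is $dx$ modulo torsion, with $d>0$ and $p\nmid d$. Then no prime in $\mathcal P$ divides $d$.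

*Proof.* If $n=1$, then $M\cong S^2$ and $d=1$. Let $n\ge2$. Since $x^n$ generates $H^{2n}(M;\mathbb Z_{(\mathcal P)})$, the integer $\kappa=\langle x^n,[M]\rangle$ is a unit in $\mathbb Z_{(\mathcal P)}$, in particular odd. Orient $M$ so that $\kappa>0$, changing the orientation of $K$ as well if necessary so that $d>0$ is kept. Suppose a prime $q\in\mathcal P$ divides $d$; then $q\ne p$. We go through the proof of Theorem 1.

**Step 1. Triviality of the action and the cover.** As in Section 2, $\sigma$ preserves orientation and fixes the dual class of $K$, so $d(\sigma^*x-x)$ is torsion and $\sigma^*x=x$ modulo torsion. The torsion of $H^2(M;\mathbb Z)$ has order prime to $\mathcal P$, because $H^2(M;\mathbb Z)\otimes\mathbb Z_{(\mathcal P)}$ is free. So $G$ acts trivially on $H^*(M;\mathbb Z_{(\mathcal P)})$ and on $H^*(M;\mathbb F_\ell)=\mathbb F_\ell[x]/(x^{n+1})$ for $\ell\in\mathcal P$. For $q\in\mathcal P$ dividing $d$, the dual class of $K$ vanishes in $H^2(M;\mathbb F_q)$, and $H^1(M;\mathbb F_q)=0$. These are the only properties of $M$ used in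 Lemma 2, besides triviality of the action on $H_*(M;k)$ with $k$ of characteristic $q$. So Lemma 2 holds for $q$, with $c_1(\tilde\nu)=m\,i^*x$ rationally.

**Step 2. Residues and integrality.** All integrals over $M$ are multiplied by $\kappa$; in particular $J_m(\tau)$ is $\kappa$ times the right side of (4). In Lemma 3, Wu's formula still gives $w_2(M)=(n+1)x$ mod 2, since $2\in\mathcal P$. The index theorem gives $\kappa\,[e^n]((1+e)^{n+j}a)\in\mathbb Z$. So $a$, and then $\delta$, have coefficients in $\mathbb Z[1/\kappa]\subset\mathbb Z_{(2)}$. This is all that was used of Lemma 3: that $\delta\in\mathcal O[[\omega]]$ and $\delta_0=1$. Lemma 4 does not involve $M$.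

**Step 3. The fixed set.** For $p$ odd, Lemma 1 holds, since $p\in\mathcal P$ and $\langle(i^*x)^{n-1},[K]\rangle=d\kappa\not\equiv0$ mod $p$.

**Step 4. The cases.** Let $n$ be even. If an odd prime of $\mathcal P$ divides $d$, take it as $q$ in 10.1. Otherwise $2$ is the only prime of $\mathcal P$ dividing $d$; then $p$ is odd and $d=2^bd_0$ with $b\ge1$ and $d_0$ odd. For $p\ge5$, use 10.2 with $q=2$ and $m=d/2=2^{b-1}d_0$: its computation is valid for any $m$, and so is Lemma 4. For $p=3$, use 10.3: $\mathrm{Sign}(\sigma,M)=1$ because $\kappa>0$, the left side of the equation acquires the odd factor $\kappa$, and Lemma 4 gives its valuation with $b=v(d)$.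

Let $n$ be odd. If $d$ is even, use 11.1: the torsion of $H^2(M;\mathbb Z)$ has odd order and reduces to $0$ mod 2, so the dual class of $K$ is $dx=0$ mod 2 and $w(\nu)=1$. If $d$ is odd, take the odd prime $q\in\mathcal P$ dividing $d$ in 11.2. The nonzero factor $\kappa$ does not affect the vanishing or nonvanishing of the differences of signatures in 10.1, 10.2 and 11.2. In each case we reach the same contradiction. $\square$
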